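
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Noncrossing partition lattices are not universal}


\begin{abstract}
Every finite lattice embeds into the lattice $\Pi_n$ of partitions of $\{1,\dots,n\}$ for some $n$. We show that the lattices $NC_n$ of noncrossing partitions do not have this property: every lattice homomorphism from $\Pi_4$ to some $NC_n$ is constant. The proof gives a general obstruction to embeddings. From it we determine which finite complemented modular lattices embed into some $NC_n$, and we show that neither $\Pi_5$ nor the subspace lattice of any projective plane embeds into the lattice of noncrossing partitions of any totally ordered set.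
\end{abstract}

\section{The question and the answer}

Let $\Pi_n$ be the lattice of all set partitions of $[n]=\{1,\dots,n\}$, ordered by refinement: $\pi\le\sigma$ means that every block of $\pi$ lies in a block of $\sigma$. A partition is \emph{noncrossing} if there are no $a<b<c<d$ with $a,c$ in one block and $b,d$ in a different block. The noncrossing partitions of $[n]$ form a lattice $NC_n$ under refinement. Its meet is that of $\Pi_n$; its join is in general coarser than that of $\Pi_n$, because blocks that cross must be merged. A \emph{lattice embedding} is an injective map that preserves binary meets and binary joins.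

By a theorem of Pudl\'ak and T\r{u}ma, every finite lattice has a lattice embedding into $\Pi_n$ for some $n$. In this sense partition lattices are \emph{universal}. Problem~11 of \cite{problems} asks whether $NC_n$ is universal in the same sense. Since every finite lattice embeds into some $\Pi_m$, this is the question whether every $\Pi_m$ embeds into some $NC_n$.

Small cases do not discourage a positive answer. We have $NC_n=\Pi_n$ for $n\le 3$, and $NC_4$ is $\Pi_4$ with the single partition $13|24$ removed. (We write $ij$ and $ijk$ for the partitions whose only block with more than one element is $\{i,j\}$ or $\{i,j,k\}$, and $ij|kl$ for the one whose blocks with more than one element are $\{i,j\}$ and $\{k,l\}$.) Moreover, neither operation alone restricts anything. The interval of $NC_{2k}$ below $12|34|\cdots|(2k{-}1)(2k)$ is a Boolean lattice with $k$ atoms, and every finite lattice $L$ maps injectively into the Boolean lattice of subsets of $L$ both by $x\mapsto\{z:z\le x\}$, which preserves meets, and by $x\mapsto\{z:z\not\ge x\}$, which preserves joins. Since $n$ may be as large as we please, one might hope to repair the loss of $13|24$ by using more points.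

The inclusion of the atoms of $\Pi_4$ into $NC_4$ shows what has to be repaired. In $\Pi_4$ we have
\[
(13\vee 24)\wedge 124=24 ,
\]
but in $NC_4$ the blocks $\{1,3\}$ and $\{2,4\}$ cross, so $13\vee24$ is the top element and the left side becomes $124$. A crossing glues too much together, and the meet with $124$ detects it. So an embedding of $\Pi_4$ must keep certain blocks from crossing. We shall see that there are so many such prohibitions that the image of an atom of $\Pi_4$ cannot relate any two points that the image of $0$ does not already relate.

\begin{theorem}\label{thm:pi4}
Every lattice homomorphism $\Pi_4\to NC_n$ is constant. Consequently $\Pi_m$ embeds into some $NC_n$ if and only if $m\le 3$, and $NC_n$ is not universal.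
\end{theorem}

Theorem~\ref{thm:pi4} follows from an obstruction for general lattices, Theorem~\ref{thm:two}. The obstruction applies equally well to projective planes and yields a classification. Recall that a lattice with $0$ and $1$ is \emph{complemented} if every $a$ has some $b$ with $a\wedge b=0$ and $a\vee b=1$, and \emph{modular} if $a\le c$ implies $a\vee(b\wedge c)=(a\vee b)\wedge c$. The \emph{length} of a finite lattice is the largest $r$ for which it has a chain $a_0<\dots<a_r$. A lattice is \emph{directly irreducible} if it is not a direct product of two lattices with more than one element each.

\begin{theorem}\label{thm:cm}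
A finite complemented modular lattice embeds into some $NC_n$ if and only if each of its directly irreducible factors has length at most $2$. In particular, no subspace lattice of a finite vector space of dimension at least $3$ and no subspace lattice of a finite projective plane, Desarguesian or not, embeds into any $NC_n$.
\end{theorem}

Finally we let the ground set be infinite. For a totally ordered set $X$, let $NC(X)$ be the set of noncrossing partitions of $X$, defined by the same condition on $a<b<c<d$. It is a lattice under refinement, as we recall in Section~\ref{sec:chords}.

\begin{theorem}\label{thm:inf}
For every totally ordered set $X$, finite or infinite, neither $\Pi_m$ with $m\ge5$ nor the subspace lattice of any projective plane, finite or infinite, embeds into $NC(X)$.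
\end{theorem}

We do not decide whether $\Pi_4$ embeds into $NC(X)$ for some infinite $X$.

Section~\ref{sec:chords} fixes the language of chords. Section~\ref{sec:idea} shows the idea on $\Pi_4$ for two neighboring points. Section~\ref{sec:trap} proves the main lemma, and the last three sections draw the conclusions.

\section{Chords}\label{sec:chords}

We regard a partition as an equivalence relation. Let $X$ be totally ordered and let $x,u,e,e'\in X$ be distinct. The chord $\{x,u\}$ \emph{separates} $e,e'$ if exactly one of $e,e'$ lies strictly between $x$ and $u$. If finitely many points are placed on a circle in their order, this says that the chords $\{x,u\}$ and $\{e,e'\}$ cross. Thus for finite sets only the cyclic order matters, and the relation is symmetric in the two chords. A partition is noncrossing if and only if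
\begin{equation}\label{eq:nc}
x\sim u,\quad e\sim e',\quad \{x,u\}\text{ separates }e,e'
\quad\Longrightarrow\quad x\sim e .
\end{equation}
Indeed, if $x<u$ and $e$ is the one of $e,e'$ that lies between them, then $e'<x<e<u$ or $x<e<u<e'$, which is the pattern forbidden for different blocks.

Property \eqref{eq:nc} is inherited by arbitrary intersections. Hence $NC(X)$ is a complete lattice in which the meet is intersection and $\pi\vee\sigma$ is the smallest noncrossing partition coarser than $\pi$ and $\sigma$. For $F\subseteq X$ the restriction $\pi|_F$ is again noncrossing. If $F$ is finite with $m$ points, then $NC(F)\cong NC_m$. Of course $NC([n])=NC_n$.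

To bound a join from above we shall cut a block of a coarser partition, as follows.

\begin{lemma}\label{lem:cut}
Let $F$ be a finite set on a circle, $\sigma\in NC(F)$, $C$ a block of $\sigma$, and $J$ the set of points of $F$ in some open arc. Then the partition obtained from $\sigma$ by replacing $C$ with $C\cap J$ and $C\setminus J$ (where an empty set is dropped) is noncrossing.
\end{lemma}

\begin{proof}
Consider two chords in different blocks of the new partition. If they lie in different blocks of $\sigma$, they do not cross. Otherwise one has both ends in $J$ and the other has both ends outside $J$, so they do not cross either.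
\end{proof}

Let $L$ be a lattice with least element $0$ and let $\varphi:L\to NC(X)$ be a lattice homomorphism, not assumed injective. We write $x\sim_a y$ if $x,y$ lie in one block of $\varphi(a)$. Since $\varphi$ preserves meets and order,
\begin{equation}\label{eq:meet}
x\sim_{a\wedge b}y\iff x\sim_a y\text{ and }x\sim_b y;
\qquad a\le b,\ x\sim_a y\implies x\sim_b y .
\end{equation}
In particular $\sim_0$ is contained in every $\sim_a$.

\section{The idea: neighboring points in $\Pi_4$}\label{sec:idea}

Let $\varphi:\Pi_4\to NC_n$ be an embedding, and place $1,\dots,n$ on a circle. For simplicity suppose in this section that $\varphi(0)$ is the partition into singletons. We show that $\varphi(12)$ cannot relate two distinct points $x,y$ that are neighbors on the circle.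

Suppose that it does. Both
\[
123=13\vee23\qquad\text{and}\qquad 124=14\vee24
\]
lie above $12$, so $x\sim_{123}y$ and $x\sim_{124}y$. Let $St$ consist of $x$ and of all points related to $x$ by at least one of $13,23,14,24$. Then $y\notin St$: for example, $x\sim_{13}y$ and $x\sim_{12}y$ would give $x\sim_0y$. Go once around the circle, starting at $x$ in the direction in which $y$ comes next.

If $St=\{x\}$, then $\{x\}$ is a block of $\varphi(13)$ and of $\varphi(23)$. The partition of $[n]$ into $\{x\}$ and the rest is noncrossing and coarser than both, hence coarser than $\varphi(13)\vee\varphi(23)=\varphi(123)$. This contradicts $x\sim_{123}y$.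

Otherwise let $b$ be the first point of $St\setminus\{x\}$ that we meet after $y$. Exchanging the labels $3,4$, or the labels $1,2$, or both, in $\Pi_4$ if necessary, we may assume that $x\sim_{14}b$; this changes neither $12$ nor $St$. Let $J$ consist of $y$ and all points after $y$ and before $b$. Thus $J\cap St=\emptyset$, and the chord $\{x,b\}$ separates every point of $J$ from every point outside $J\cup\{x,b\}$. Let $C$ be the block of $\varphi(123)$ that contains $x$ and $y$. We use the pair $13,23$, which does not contain the element $14$ that gave us $b$, and show that neither $\varphi(13)$ nor $\varphi(23)$ relates a point $e\in C\cap J$ to a point $e'\in C\setminus J$.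

Suppose $e\sim_{13}e'$. Then $e'\ne x$ because $e\notin St$. Either $e'=b$, or the chords $\{e,e'\}$ and $\{x,b\}$ cross. In both cases the noncrossing partition $\varphi(13\vee14)$ relates $e$ to $x$. But $e\sim_{123}x$ as well, and
\[
(13\vee14)\wedge123=134\wedge123=13 ,
\]
so $e\sim_{13}x$ and $e\in St$, a contradiction. For $23$ the argument is the same with
\[
(23\vee14)\wedge123=(14|23)\wedge123=23 .
\]

Now cut the block $C$ of $\varphi(123)$ into $C\cap J$ and $C\setminus J$. By Lemma~\ref{lem:cut} this gives a noncrossing partition; it is coarser than $\varphi(13)$ and $\varphi(23)$, hence coarser than $\varphi(123)$; but it separates $y$ from $x$. This is the contradiction. The point $y$ is \emph{trapped} in $J$: the partitions $\varphi(13)$ and $\varphi(23)$ cannot lead from $y$ to $x$ without crossing a chord that they must not cross.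

\medskip
Two things made this work: identities of the form $(\alpha\vee\beta)\wedge\ell=\beta$, which punish a crossing, and a pair of elements with join above $12$ that is different from the pair that produced the wall of the trap. Since $x$ and $y$ were neighbors, the trap had only one wall, the chord $\{x,b\}$. In general there may be a wall on each side of $y$, and the two walls may come from the two different pairs; then no pair is left. There are two remedies: choose $x,y$ so close together that one wall disappears, or have a third pair. The first leads to Theorem~\ref{thm:two} and needs a finite ground set; the second leads to Theorem~\ref{thm:three} and does not.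

\section{Systems of pairs and the Trap Lemma}\label{sec:trap}

We first collect the relations that were used, with $p$ in the role of $12$.

\begin{definition}\label{def:system}
Let $L$ be a lattice with $0$ and $p\in L$. A \emph{$p$-system} is a finite family of at least two pairs $P_i=\{\alpha_i,\alpha_i'\}\subseteq L$ $(i\in I)$, where $\alpha_i=\alpha_i'$ is not excluded, such that, with $\ell_i=\alpha_i\vee\alpha_i'$,
\begin{itemize}
\item[(P1)] $p\le\ell_i$ for all $i\in I$,
\end{itemize}
and, for all $i\ne j$ in $I$, $\alpha\in P_i$ and $\beta\in P_j$,
\begin{itemize}
\item[(P2)] $\alpha\wedge\ell_j=0$,
\item[(P3)] $(\alpha\vee\beta)\wedge\ell_j=\beta$.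
\end{itemize}
\end{definition}

It helps to think of $p$, $\alpha_i$, $\alpha_i'$ as three points on a line $\ell_i$, for several lines through $p$. Since there are at least two pairs, (P1) and (P2) give
\begin{equation}\label{eq:palpha}
p\wedge\alpha=0\qquad\text{for all }\alpha\in P_i,\ i\in I,
\end{equation}
because $p\wedge\alpha\le\ell_j\wedge\alpha=0$ for any $j\ne i$. Condition (P2) is used only through \eqref{eq:palpha}.

Here are the systems that we need.

\begin{lemma}\label{lem:sysPi}
Let $m\ge4$ and $p=ij\in\Pi_m$. The $m-2$ pairs $P_k=\{ik,jk\}$, $k\in[m]\setminus\{i,j\}$, form a $p$-system, with $\ell_k=ijk$.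
\end{lemma}

\begin{proof}
(P1) says $ij\le ijk$. Let $k\ne l$, $\alpha\in P_k$, $\beta\in P_l$. The only block of $\alpha$ with more than one element has two elements, one of which is $k$, and $\{k\}$ is a block of $\ell_l=ijl$. So $\alpha\wedge\ell_l=0$, which is (P2). For (P3) we may exchange $i$ and $j$ and so assume $\alpha=ik$. If $\beta=il$, then $(\alpha\vee\beta)\wedge\ell_l=ikl\wedge ijl=il=\beta$. If $\beta=jl$, then $(\alpha\vee\beta)\wedge\ell_l=(ik|jl)\wedge ijl=jl=\beta$.
\end{proof}

\begin{lemma}\label{lem:sysplane}
Let $M$ be a lattice with $0$ and $1$ whose remaining elements are its atoms, called points, and further elements, called lines, such that the join of two distinct points is a line and the meet of two distinct lines is a point. Let $\ell_i$ $(i\in I)$ be finitely many, but at least two, distinct lines above a point $p$, and for each $i$ let $\alpha_i\ne\alpha_i'$ be points other than $p$ below $\ell_i$. Then the pairs $P_i=\{\alpha_i,\alpha_i'\}$ form a $p$-system, and $\alpha_i\vee\alpha_i'=\ell_i$.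
\end{lemma}

\begin{proof}
Distinct lines are incomparable, since their meet is a point. So the line $\alpha_i\vee\alpha_i'\le\ell_i$ is $\ell_i$, and (P1) holds. Let $i\ne j$, $\alpha\in P_i$, $\beta\in P_j$. The point $\ell_i\wedge\ell_j$ lies above the point $p$, hence equals $p$. If $\alpha\le\ell_j$, then $\alpha\le\ell_i\wedge\ell_j=p$ and $\alpha=p$, which was excluded. So $\alpha\not\le\ell_j$, and (P2) holds because $\alpha$ is an atom. In particular $\alpha\ne\beta$, and the line $\alpha\vee\beta$ is different from $\ell_j$. Hence $(\alpha\vee\beta)\wedge\ell_j$ is a point; it lies above $\beta$, so it is $\beta$, which is (P3).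
\end{proof}

We now build the trap. To include infinite ground sets we work inside a finite set $F$ of points; if $X$ is finite, the reader may take $F=X$.

\medskip
\noindent\textbf{Data.} Let $X$ be totally ordered, $\varphi:L\to NC(X)$ a lattice homomorphism, $(P_i)_{i\in I}$ a $p$-system in $L$, and $x,y\in X$ with
\[
x\sim_py,\qquad x\not\sim_0y .
\]
Let $F\subseteq X$ be a finite set with $x,y\in F$ such that for each $i\in I$
\begin{equation}\label{eq:witness}
x,y\text{ lie in one block of }\varphi(\alpha_i)|_F\vee\varphi(\alpha_i')|_F\quad(\text{join in }NC(F)).
\end{equation}
Place $F$ on a circle in its order, and let $T$ and $B$ be the sets of points of $F$ in the two open arcs between $x$ and $y$. Put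
\[
St=\{z\in F: z\sim_\alpha x\text{ for some }\alpha\in\textstyle\bigcup_iP_i\}\ni x .
\]
Then $y\notin St$, since $x\sim_\alpha y$ and $x\sim_py$ would give $x\sim_0y$ by \eqref{eq:palpha}. Let $t$ be the point of $St\cap T$ closest to $y$ along the arc, or $t=x$ if $St\cap T=\emptyset$. Define $b$ in the same way from $B$. For $u\in\{t,b\}$ with $u\ne x$ we call the chord $\{x,u\}$ a \emph{wall}. See Figure~\ref{fig:trap}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.9]
\draw (0,0) circle (1);
\draw[line width=2.2pt] (47:1) arc (47:-57:1);
\draw (180:1) -- (50:1);
\draw (180:1) -- (-60:1);
\draw[dashed] (115:1) -- (22:1);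
\fill (180:1) circle (1.1pt) node[left] {$x$};
\fill (0:1) circle (1.1pt) node[right] {$y$};
\fill (50:1) circle (1.1pt) node[above right] {$t$};
\fill (-60:1) circle (1.1pt) node[below right] {$b$};
\fill (115:1) circle (1.1pt) node[above left] {$e'$};
\fill (22:1) circle (1.1pt) node[right] {$e$};
\node at (-25:1.22) {$J$};
\end{tikzpicture}
\caption{The trap, as assumed in the proof of Lemma~\ref{lem:trap}, with both walls present. Each of the walls $\{x,t\}$ and $\{x,b\}$ joins two points related by some $\alpha$ in a pair other than $P_j$. The set $J$ of the points on the thick open arc contains $y$ and no point related to $x$ by an element of any pair. If $e\sim_\beta e'$ with $\beta\in P_j$, and $e,e'$ are related to $x$ by $\ell_j$, then it is impossible that exactly one of $e,e'$ lies in $J$; the dashed chord would cross a wall.}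
\label{fig:trap}
\end{figure}

\begin{lemma}[Trap Lemma]\label{lem:trap}
There is no $j\in I$ such that each $u\in\{t,b\}$ satisfies $u=x$, or $u\sim_\alpha x$ for some $\alpha\in P_i$ with $i\ne j$.
\end{lemma}

In words: for every $j\in I$ there is a wall that comes from the pair $P_j$ and from no other pair. Since there are at most two walls, this is a strong restriction.

\begin{proof}
Suppose that $j$ is such an index. Let $J$ be the set of points of $F$ in the open arc from $t$ to $b$ through $y$ (all of $F\setminus\{x\}$ if $t=b=x$). Then $y\in J$, $x\notin J$, and $J\cap St=\emptyset$ by the choice of $t$ and $b$. Let $C$ be the block of $\varphi(\ell_j)|_F$ containing $x$. By (P1) we have $y\in C$.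

\emph{Claim. If $\beta\in P_j$ and $e,e'\in C$ satisfy $e\sim_\beta e'$ and $e\in J$, then $e'\in J$.} Suppose $e'\notin J$. We have
\begin{equation}\label{eq:notx}
e'\not\sim_\beta x ,
\end{equation}
since otherwise $e\sim_\beta x$ and $e\in St\cap J=\emptyset$. In particular $e'\ne x$. So there is a wall $\{x,u\}$, with $u=t$ or $u=b$, such that $e'$ either equals $u$ or lies strictly between $x$ and $u$ on the arc of the circle from $x$ to $u$ that avoids $y$. By assumption there are $i\ne j$ and $\alpha\in P_i$ with $u\sim_\alpha x$. We show that $e'\sim_{\alpha\vee\beta}x$. If $e'=u$, this follows from $u\sim_\alpha x$. Otherwise $\{x,u\}$ separates $e'$ from $e$, because $e\in J$ lies on the other side of this chord. Both $x\sim u$ and $e'\sim e$ hold in the noncrossing partition $\varphi(\alpha\vee\beta)$, so $e'\sim_{\alpha\vee\beta}x$ by \eqref{eq:nc}. Since $e'\in C$, also $e'\sim_{\ell_j}x$. Now \eqref{eq:meet} and (P3) give $e'\sim_\beta x$, contrary to \eqref{eq:notx}. This proves the claim.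

Let $\sigma$ be the partition of $F$ obtained from $\varphi(\ell_j)|_F$ by replacing $C$ with $C\cap J$ and $C\setminus J$. It is noncrossing by Lemma~\ref{lem:cut}. For $\beta\in P_j$ we have $\beta\le\ell_j$, so every block of $\varphi(\beta)|_F$ lies in a block of $\varphi(\ell_j)|_F$, and by the claim a block contained in $C$ lies in $C\cap J$ or in $C\setminus J$. Thus $\sigma$ is coarser than $\varphi(\alpha_j)|_F$ and $\varphi(\alpha_j')|_F$, and hence coarser than their join in $NC(F)$. But $y\in C\cap J$ and $x\in C\setminus J$. This contradicts \eqref{eq:witness}.
\end{proof}

The proof uses that $\varphi$ preserves meets, in the form \eqref{eq:meet}. Preservation of joins enters only through \eqref{eq:witness}.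

\section{The obstruction for finite ground sets}

With two pairs, the Trap Lemma gives a contradiction as soon as one wall is absent. We achieve this by choosing $x$ and $y$ at minimal distance. A shorter chord may belong to another element of $L$, so we need a set of elements each of which has a system inside the set.

\begin{theorem}\label{thm:two}
Let $L$ be a lattice with $0$ and let $S\subseteq L\setminus\{0\}$ be such that every $p\in S$ has a $p$-system of two pairs $P_1,P_2$ with $P_1\cup P_2\subseteq S$. Then every lattice homomorphism $\varphi:L\to NC_n$ satisfies $\varphi(p)=\varphi(0)$ for all $p\in S$. In particular, if $S\ne\emptyset$, then $L$ embeds into no $NC_n$.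
\end{theorem}

\begin{proof}
Suppose not. Then there are triples $(p,x,y)$ with $p\in S$, $x<y$ in $[n]$, $x\sim_py$ and $x\not\sim_0y$. Choose one with $y-x$ minimal, and let $P_1,P_2$ be a $p$-system with $P_1\cup P_2\subseteq S$. Take $X=F=[n]$ in the data for the Trap Lemma. Condition \eqref{eq:witness} holds, since $\varphi(\alpha_i)\vee\varphi(\alpha_i')=\varphi(\ell_i)\ge\varphi(p)$. Let $T=\{x+1,\dots,y-1\}$, and let $B$ be the set of the points outside $\{x,\dots,y\}$.

We claim that $St\cap T=\emptyset$. Let $z\in St\cap T$, say $z\sim_\alpha x$ with $\alpha\in P_1\cup P_2\subseteq S$. If $z\not\sim_0x$, then $(\alpha,x,z)$ is a triple with $z-x<y-x$. If $z\sim_0x$, then $z\sim_px\sim_py$ and $z\not\sim_0y$, so $(p,z,y)$ is a triple with $y-z<y-x$. Both contradict minimality.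

Hence $t=x$. If $b=x$, let $j$ be either index. If $b\ne x$, then $b\sim_\alpha x$ with $\alpha\in P_i$ for some $i\in\{1,2\}$; let $j$ be the other index. This $j$ contradicts the Trap Lemma.

If $\varphi$ is injective, then $\varphi(p)\ne\varphi(0)$ for every $p\in S$, so $S=\emptyset$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pi4}]
Let $S$ be the set of the six atoms of $\Pi_4$. By Lemma~\ref{lem:sysPi} with $m=4$, every $p\in S$ has a $p$-system of two pairs of atoms. By Theorem~\ref{thm:two}, a homomorphism $\varphi:\Pi_4\to NC_n$ sends all atoms to $\varphi(0)$. Every nonzero element of $\Pi_4$ is a join of atoms, so $\varphi$ is constant.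

If $m\ge4$, then $\Pi_m$ contains $\Pi_4$ as the interval below the partition with blocks $\{1,2,3,4\},\{5\},\dots,\{m\}$. An embedding of $\Pi_m$ would restrict to an embedding of $\Pi_4$, which is impossible. If $m\le3$, then $\Pi_m=NC_m$, because a crossing needs four points.
\end{proof}

\begin{remark}\label{rem:sharp}
In Theorem~\ref{thm:two}, neither the second pair nor any one of the conditions (P1), (P2), (P3) can be omitted.
\begin{itemize}
\item \emph{Two pairs.} In $\Pi_3=NC_3$, each atom $p$ and the single pair $P$ of the other two atoms satisfy (P1) and \eqref{eq:palpha}, and (P2), (P3) are void. But $\Pi_3$ embeds.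
\item \emph{(P1).} In the Boolean lattice with five atoms, split for each atom $p$ the other four atoms into two pairs. Then (P2) and (P3) hold. But this lattice embeds into $NC_{10}$, as we saw in the introduction.
\item \emph{(P2).} For every element $p\neq0$ of every lattice with $0$, the degenerate pairs given by $\alpha_i=\alpha_i'=p$ $(i=1,2)$ satisfy (P1) and (P3), and they lie in $S=\{p\}$. But $NC_2$, for instance, embeds.
\item \emph{(P3).} In $NC_4$ take the six atoms and the pairs $\{ik,jk\}$, $\{il,jl\}$ for $p=ij$. The joins $ijk$ and $ijl$ are the same as in $\Pi_4$, so (P1) and (P2) hold. Only (P3) fails, for example because $(13\vee24)\wedge124=124$; and $NC_4$ embeds into itself.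
\end{itemize}
\end{remark}

\section{Complemented modular lattices}

Let $M_k$ be the lattice of length $2$ with exactly $k$ atoms. Every $M_k$ has an embedding, as the following picture shows: a regular polygon with an odd number of vertices has as many directions of parallel diagonals and sides as it has vertices.

\begin{lemma}\label{lem:Mk}
For every $k\ge1$, $M_k$ embeds into $NC_q$ for every odd prime $q\ge k$.
\end{lemma}

\begin{proof}
Index the vertices of a regular $q$-gon in cyclic order by $\mathbb Z_q$. For $i\in\mathbb Z_q$ let $\pi_i$ be the partition with blocks $\{a,i-a\}$, $a\in\mathbb Z_q$. The map $a\mapsto i-a$ is a reflection of the polygon, so the two-element blocks are parallel chords and $\pi_i$ is noncrossing. The blocks have at most two elements, and exactly one is a singleton because $q$ is odd; so $\pi_i$ is neither the bottom $0$ nor the top $1$ of $NC_q$.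

Let $i\ne j$. If $a\ne c$ were related by both $\pi_i$ and $\pi_j$, then $a+c=i$ and $a+c=j$, a contradiction. So $\pi_i\wedge\pi_j=0$. In $\pi_i\vee\pi_j$ we have
\[
a\sim i-a\sim j-(i-a)=a+(j-i)
\]
for all $a$. Since $q$ is prime, $j-i$ generates $\mathbb Z_q$, so $\pi_i\vee\pi_j=1$. Thus $0$, $1$ and any $k$ of the $q$ partitions $\pi_i$ form a sublattice isomorphic to $M_k$.
\end{proof}

\begin{lemma}\label{lem:prod}
If $L_1$ embeds into $NC_a$ and $L_2$ into $NC_b$, then $L_1\times L_2$ embeds into $NC_{a+b}$.
\end{lemma}

\begin{proof}
A partition of $[a+b]$ that refines the partition into $\{1,\dots,a\}$ and $\{a+1,\dots,a+b\}$ is noncrossing if and only if its restrictions to these two sets are. So the interval of $NC_{a+b}$ below that partition is a sublattice isomorphic to $NC_a\times NC_b$.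
\end{proof}

The other ingredient is a classical structure theorem of Birkhoff \cite{birkhoff}: a finite complemented modular lattice is a direct product of directly irreducible ones, and each irreducible factor with more than one element is a two-element chain, a lattice $M_k$ with $k\ge3$, or the subspace lattice of an irreducible projective geometry, of length at least $3$, in which every line contains at least three points. We also recall that a finite modular lattice has a rank function $r$, where $r(a)$ is the length of the interval $[0,a]$, and
\begin{equation}\label{eq:rank}
r(a\vee b)+r(a\wedge b)=r(a)+r(b).
\end{equation}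
Points and lines of the geometry are the elements of rank $1$ and $2$, and every element of its subspace lattice is a join of points.

\begin{proof}[Proof of Theorem~\ref{thm:cm}]
If all irreducible factors have length at most $2$, each one with more than one element is a two-element chain, which is $NC_2$, or an $M_k$, which embeds into some $NC_q$ by Lemma~\ref{lem:Mk}. By Lemma~\ref{lem:prod} the product embeds as well. (The one-element lattice is $NC_1$.)

Conversely, suppose that some irreducible factor $M$ has length at least $3$. It is an interval of the whole lattice: put $0$ in all other coordinates. Let $w\in M$ have rank $3$, and let $S$ be the set of points of $[0,w]$. By \eqref{eq:rank}, the join of two distinct points has rank $1+1-0=2$. The join of two distinct lines below $w$ is larger than both, so it is $w$, and by \eqref{eq:rank} the meet has rank $2+2-3=1$. Hence $[0,w]$ is a lattice as in Lemma~\ref{lem:sysplane}.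

Let $p\in S$. Since $w$ is a join of points, there are a point $a\le w$ with $a\not\le p$ and then a point $c\le w$ with $c\not\le p\vee a$. The lines $\ell_1=p\vee a$ and $\ell_2=p\vee c$ pass through $p$ and are distinct. Each contains at least three points, hence two points other than $p$. By Lemma~\ref{lem:sysplane} these give a $p$-system of two pairs of elements of $S$. By Theorem~\ref{thm:two}, $[0,w]$ embeds into no $NC_n$; nor, therefore, does the lattice that contains it as an interval.

For the last assertion, the lattices in question are finite complemented modular of length at least $3$, and every line contains at least three points. They are directly irreducible: in a product $L_1\times L_2$ of finite lattices with more than one element each, with atoms $a$ of $L_1$ and $c$ of $L_2$, the line joining the points $(a,0)$ and $(0,c)$ would be $(a,c)$, which has only these two points below it.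
\end{proof}

The proof uses irreducibility only to find a third point on each line, and it is needed: a Boolean lattice of length $3$ is complemented and modular, and it embeds into $NC_6$.

\section{Infinite ground sets}

The proof of Theorem~\ref{thm:two} selects a shortest chord, and in an infinite $X$ there need not be one. If both walls $\{x,t\}$, $\{x,b\}$ are present, they may occupy two pairs, and a third pair must be at hand. The Trap Lemma itself is about a finite set $F$, so it remains to see that joins in $NC(X)$ are witnessed on finite sets.

\begin{lemma}\label{lem:finite}
Let $\pi,\sigma\in NC(X)$. If $x,y$ are equivalent in $\pi\vee\sigma$, then there is a finite set $F_0\ni x,y$ such that for every finite $F\supseteq F_0$ the points $x,y$ are equivalent in $\pi|_F\vee\sigma|_F$ (join in $NC(F)$).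
\end{lemma}

\begin{proof}
Let $F\subseteq F'$ be finite. The restriction of $\pi|_{F'}\vee\sigma|_{F'}$ to $F$ is noncrossing and coarser than $\pi|_F$ and $\sigma|_F$, hence coarser than $\pi|_F\vee\sigma|_F$. So equivalence of two points persists when $F$ grows. Let $z\,\rho\,w$ mean that $z,w$ are equivalent in $\pi|_F\vee\sigma|_F$ for some finite $F\ni z,w$. This relation is reflexive and symmetric. Transitivity and condition \eqref{eq:nc} for $\rho$ involve only two instances of $\rho$ at a time; by persistence both hold on the union of the two finite sets, where the join is a noncrossing partition. So $\rho$ is a noncrossing partition of $X$. Taking $F=\{z,w\}$ we see that $\rho$ contains $\pi$ and $\sigma$. Hence $\rho$ contains $\pi\vee\sigma$, and $x\,\rho\,y$. A finite set $F_0$ that shows $x\,\rho\,y$ is as required, by persistence.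
\end{proof}

\begin{theorem}\label{thm:three}
Let $X$ be any totally ordered set, $L$ a lattice with $0$, and $p\in L$ an element that has a $p$-system of three pairs $P_1,P_2,P_3$. Then $\varphi(p)=\varphi(0)$ for every lattice homomorphism $\varphi:L\to NC(X)$.
\end{theorem}

\begin{proof}
Suppose that $x\sim_py$ and $x\not\sim_0y$. By (P1), $x,y$ are equivalent in $\varphi(\ell_i)=\varphi(\alpha_i)\vee\varphi(\alpha_i')$ for $i=1,2,3$. Lemma~\ref{lem:finite} gives a finite set for each $i$; their union $F$ satisfies \eqref{eq:witness}. Each of $t,b$ that differs from $x$ is related to $x$ by an element of one of the three pairs. Choose such a pair for each of them, and let $j\in\{1,2,3\}$ be an index different from those chosen, at most two in number. This $j$ contradicts the Trap Lemma.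
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inf}]
Let $m\ge5$. By Lemma~\ref{lem:sysPi} the atom $12$ of $\Pi_m$ has a $12$-system of $m-2\ge3$ pairs, and any three of its pairs again form a $12$-system. By Theorem~\ref{thm:three} no homomorphism $\Pi_m\to NC(X)$ is injective.

In a projective plane, any two distinct points lie on exactly one line, any two distinct lines meet in exactly one point, every line has at least three points, and there are three points $a,b,c$ not on one line. So its subspace lattice, which consists of $0$, the points, the lines and $1$, is as in Lemma~\ref{lem:sysplane}. Let $p$ be a point. The lines $ab,bc,ca$ have no common point, because $ab$ and $bc$ meet only in $b$, which is not on $ca$. So some line $g$ does not contain $p$. Joining $p$ to three points of $g$ gives three lines through $p$; they are distinct, since a line through $p$ and two points of $g$ would be $g$. Each has two points other than $p$, and Lemma~\ref{lem:sysplane} gives a $p$-system of three pairs. By Theorem~\ref{thm:three} every homomorphism to $NC(X)$ identifies $p$ with $0$, so it is not injective.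
\end{proof}

For $\Pi_4$, Lemma~\ref{lem:sysPi} provides only two pairs for each atom. This suffices with the shortest chord of a finite ground set, but it does not reach infinite ones by the present argument.

\begin{thebibliography}{9}
\bibitem{birkhoff} G. Birkhoff, \emph{Lattice Theory}, AMS.
\bibitem{problems} \emph{Problems related to type-$A$ and type-$B$ matrices of chromatic joins}, \texttt{https://core.ac.uk/download/pdf/82388494.pdf}.
\end{thebibliography}

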